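# Coding PA degrees into the orders of a torsion-free abelian group

## 1. A relation that forces a sign

Let $b, z_0,\dots,z_N, x, y$ be elements of an abelian group, let $\sigma_0,\dots,\sigma_N$ and $\tau$ be signs $\pm1$, and suppose that
$$D\,\tau\, b=\sum_{i\le N} m_i\,\sigma_i z_i+m\,x+m'\,y,\qquad D\ge 1,\quad m_i,m,m'\ge 0 \text{ integers}.\tag{1}$$
Let $P$ be the set of nonnegative elements for some translation-invariant linear order on the group. If $P$ contains $\sigma_0z_0,\dots,\sigma_Nz_N$, $x$ and $y$, then it contains the right side of (1), hence $D\tau b$, hence $\tau b$ (otherwise $-\tau b\in P$, so $-D\tau b\in P$, so $D\tau b=0$; then $D\tau b=D\cdot 0$, and in a torsion-free group $\tau b=0\in P$). So (1) forces the sign of $b$ in every order that gives the $z_i$ the signs $\sigma_i$ and makes $x$ and $y$ positive.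

The relation says nothing about an order in which $x>0>y$. This double behavior is the point. Suppose we are building a group together with a computable order in which $x>0>y$. We shall see that we can wait, learn a bit of information, and then choose whether (1) holds with $\tau=+1$ or with $\tau=-1$, while keeping every order fact already announced. Every order that makes both $x$ and $y$ positive must then know the bit.

**Example 1.** Take the free abelian group on $h_0,h_1,h_2,\dots$ and map $h_i$ to $\log p_i$, where $p_0=2,p_1=3,p_2=5,\dots$ are the primes. In other words, think of the positive rationals under multiplication with their usual order. Suppose we have announced only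
$$0<h_0<h_1<2h_0<h_2<h_0+h_1,$$
that is, $1<2<3<4<5<6$. Put $x=h_0$ and $y=h_0-h_1$; these correspond to $2>1$ and $2/3<1$. The generator $h_2$ has so far played the role of "a number between $4$ and $6$", so we may replace $h_2$ by anything with that property.

* Replace $h_2$ by $(h_0-h_1)+3x=4h_0-h_1$, the number $16/3$. The new element $b$ satisfies $b=h_0+(-h_1)+3x$, which is (1) with $\sigma=(+,-)$ and $\tau=+1$.
* Replace $h_2$ by $-\big((h_0-h_1)+3y\big)=4h_1-4h_0$, the number $81/16$. Now $-b=h_0+(-h_1)+3y$, which is (1) with $\sigma=(+,-)$ and $\tau=-1$.
* Replace $h_2$ by $-\big(h_0+h_1+8y\big)=7h_1-9h_0$, the number $2187/512\approx 4.27$. Now $-b=h_0+h_1+8y$, which is (1) with $\sigma=(+,+)$ and $\tau=-1$.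

In each case the new number lies strictly between $4$ and $6$, so all announced facts remain true. In the last case the usual order has $h_0,h_1>0$ and still $b>0$. This is possible only because $y<0$.

## 2. Orders, their degrees, and a conjecture

Throughout, $\mathcal G$ and $\mathcal H$ are torsion-free abelian groups. Such a group is *computable* if its domain is $\omega$ and its operation is computable. A computable copy of $\mathcal H$ is a computable group isomorphic to $\mathcal H$; the isomorphism need not be computable.

**Definition (orders).** An *order* on $\mathcal G$ is a linear order $\le$ such that $a\le b$ implies $a+c\le b+c$ for all $a,b,c$. It is identified with its positive cone $P=\{g: 0\le g\}$. The set of orders is $\mathbb X(\mathcal G)$, and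
$$\deg(\mathbb X(\mathcal G))=\{\mathbf d\mid \mathbf d=\deg(P)\text{ for some }P\in\mathbb X(\mathcal G)\},$$
where $\deg$ is Turing degree. I shall call this set the *spectrum* of $\mathcal G$.

A subset $P$ is the cone of an order exactly when $P+P\subseteq P$, $P\cap-P=\{0\}$ and $P\cup-P=\mathcal G$. As in Section 1, $Dg\in P$ with $D\ge1$ implies $g\in P$. If $P\subseteq P'$ are both cones, then $P=P'$: for $g\in P'\setminus P$ we would have $-g\in P\subseteq P'$, so $g=0\in P$. If $P$ is a cone, so is $-P$, and it has the same degree.

**Definition (rank).** Elements $g_0,\dots,g_n$ are *independent* if $c_0g_0+\dots+c_ng_n=0$ with $c_i\in\mathbb Z$ implies that all $c_i=0$. An infinite set is independent if all its finite subsets are. A maximal independent set is a *basis*, and its cardinality is the *rank*. For example, $\{2\}$ is a basis of $\mathbb Z$ in this sense, and $\{1\}$ is a basis of $\mathbb Q$.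

**Definition (effectively completely decomposable).** A computable $\mathcal H$ of infinite rank is *effectively completely decomposable* if there is a uniformly computable sequence of rank one groups $\mathcal H_i$, $i\in\omega$, with $\mathcal H=\bigoplus_i\mathcal H_i$ in the standard computable presentation. The free group $\bigoplus_i\mathbb Z$ is an example.

The following known results may be used.

* **Known Result (1).** If $\mathcal G$ is a computable torsion-free abelian group of rank at least two and $B$ is a basis of $\mathcal G$, then $\mathcal G$ has orders of every Turing degree $\ge\deg(B)$.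
* **Known Result (2)** (Dobritsa). Every computable torsion-free abelian group has a computable copy with a computable basis. Hence every such group of rank at least two has a computable copy whose spectrum is closed upwards.
* **Known Result (3).** If $\mathcal H$ is effectively completely decomposable, then there is a computable $\mathcal G\cong\mathcal H$ such that $\deg(\mathbb X(\mathcal G))$ contains $\mathbf 0$ but is not closed upwards.

The question is whether (3) needs its hypothesis. The source, "DEGREES OF ORDERS ON TORSION-FREE ABELIAN GROUPS" (http://palmer.wellesley.edu/~klange/Research/orders.pdf), states it as a conjecture to be proved or disproved: *for every computable infinite rank torsion-free abelian group $\mathcal H$ there is a computable $\mathcal G\cong\mathcal H$ such that $\deg(\mathbb X(\mathcal G))$ contains $\mathbf 0$ but is not closed upwards.* In plain words: can every such group be presented so that it has a computable order, and yet some Turing degree is not the degree of any order? We shall prove that the answer is yes.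

## 3. Rank one, rank two, and copies with a computable basis

*Rank one.* Fix $g\neq0$. For every $h\ne 0$ there are nonzero integers $c,c'$ with $ch=c'g$, so the sign of $g$ determines the sign of $h$. There are exactly two orders. If the group is computable, both are computable.

*Rank two.* In $\mathbb Z^2$ with basis $x,y$, each irrational $r$ gives an order with cone $P_r=\{ax+by: ar+b\ge0\}$; it is linear because $ar+b=0$ only for $a=b=0$. Deciding $P_r$ is the same as deciding, for each rational $q$, whether $q<r$. For noncomputable $D\subseteq\omega$ put $r=\sum_kD(k)2^{-k-1}$. This $r$ is irrational, since a rational has an eventually periodic binary expansion and $D$ would be computable. For irrational $r$ the set of rationals below $r$ and the binary expansion compute each other, so $\deg(P_r)=\deg(D)$. With $r=\sqrt2$ we get degree $\mathbf 0$. So the spectrum of the standard $\mathbb Z^2$ consists of all degrees. We shall use slopes again in Section 11.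

*Infinite rank with a computable basis.* By Known Result (1) every degree occurs. So a copy as in the conjecture must have no computable basis. In the copy we build, the isomorphism to $\mathcal H$ will be approximated, with elements changing their images.

## 4. PA degrees and the statements

Let $\varphi_e$ be the $e$-th partial computable function.

**Definition ($\mathrm{DNC}_2$, PA).** A function $f:\omega\to\{0,1\}$ is $\mathrm{DNC}_2$ if $f(e)\neq\varphi_e(e)$ whenever $\varphi_e(e)\downarrow$. A degree is *PA* if it computes a $\mathrm{DNC}_2$ function; $\mathbf{PA}$ is the set of these degrees.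

For example, $\mathbf 0'\in\mathbf{PA}$: the halting problem can tell whether $\varphi_e(e)\downarrow=0$, and we put $f(e)=1$ if so and $f(e)=0$ otherwise. Clearly $\mathbf{PA}$ is closed upwards. And $\mathbf 0\notin\mathbf{PA}$, since a computable $f=\varphi_e$ has $f(e)=\varphi_e(e)$. Values $\varphi_e(e)\notin\{0,1\}$ impose no condition on $f$.

**Theorem A.** Every computable infinite rank torsion-free abelian group $\mathcal H$ has a computable copy $\mathcal G$ with a computable order $P_{\mathcal G}$ such that every order $P\ne\pm P_{\mathcal G}$ on $\mathcal G$ has PA degree.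

**Corollary (the conjecture).** For this $\mathcal G$, $\deg(\mathbb X(\mathcal G))$ contains $\mathbf 0$ but is not closed upwards.

**Theorem B.** If $\mathcal G$ is a computable torsion-free abelian group of rank $\ge2$, then $\mathbf{PA}\subseteq\deg(\mathbb X(\mathcal G))$.

**Theorem C.** Every computable infinite rank torsion-free abelian group $\mathcal H$ has a computable copy all of whose orders have PA degree.

Theorems B and C are not needed for the conjecture. They show that Theorem A is sharp, in the following sense. Let $\mathcal H$ be computable torsion-free abelian of infinite rank.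

* By A and B some computable copy has spectrum exactly $\{\mathbf 0\}\cup\mathbf{PA}$, and it has exactly two computable orders, $P_{\mathcal G}$ and $-P_{\mathcal G}$. By B, this is the least spectrum containing $\mathbf 0$ that is possible for a computable torsion-free abelian group of rank $\ge2$.
* By B and C some computable copy has spectrum exactly $\mathbf{PA}$, the least possible spectrum in rank $\ge 2$.
* By Known Results (1) and (2) some computable copy has all degrees in its spectrum.

**Proof of the Corollary from Theorem A.** We have $\mathbf 0\in\deg(\mathbb X(\mathcal G))\subseteq\{\mathbf 0\}\cup\mathbf{PA}$. So it suffices to produce a noncomputable set $A$ of non-PA degree: its degree is above $\mathbf 0$ and not in the spectrum. Build $A$ as the union of finite strings $\sigma_0\subseteq\sigma_1\subseteq\cdots$.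

At even steps, extend the string so that $A$ differs from the next computable set. At odd steps, let $\sigma$ be the current string and $\Phi$ the next Turing functional. By the recursion theorem there is $e$ such that $\varphi_e$, on every input, searches for a string $\tau\supseteq\sigma$ with $\Phi^\tau(e)\downarrow\in\{0,1\}$ and outputs $\Phi^\tau(e)$ for the first one found. If such a $\tau$ exists, extend to the first one found. Then $\Phi^A(e)=\Phi^\tau(e)=\varphi_e(e)$, so $\Phi^A$ is not $\mathrm{DNC}_2$. If there is none, then $\Phi^A(e)$ does not converge to a value in $\{0,1\}$ for any $A\supset\sigma$, so again $\Phi^A$ is not $\mathrm{DNC}_2$. $\square$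

## 5. Forcing every order, and the sign that the computable order already has

How could an order $P$ on $\mathcal G$ be made to compute a $\mathrm{DNC}_2$ function? A natural plan uses (1) without $x$ and $y$. Let $b_0,b_1,\dots$ be a computable sequence in $\mathcal G$. For a given $e$ reserve, above some index $N$, a *block* of $2^{N+1}$ elements $b_l$, one for each sign pattern $\sigma^l\in\{\pm1\}^{\{0,\dots,N\}}$. If $\varphi_e(e)\downarrow\in\{0,1\}$, make
$$D\tau b_l=\sum_{i\le N}m_i\sigma^l_ib_i\quad\text{for all }l\text{ in the block},\qquad \tau=\begin{cases}+1&\text{if }\varphi_e(e)=0,\\-1&\text{if }\varphi_e(e)=1.\end{cases}$$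
From $P$ one reads the actual pattern $\sigma$ of signs of $b_0,\dots,b_N$, goes to the $l$ with $\sigma^l=\sigma$, and looks at the sign of $b_l$. That sign is $\tau$, so the value "$1$ if $b_l\in P$, else $0$" differs from $\varphi_e(e)$.

This plan can be carried out, and it proves Theorem C (Section 10). But it cannot give the conjecture. It treats all orders alike, so it makes all of them PA, and no computable order survives. It is easy to see where it clashes with an attempt to build a computable order $P_{\mathcal G}$ along with $\mathcal G$. Let $l$ be the index whose pattern is the one that $P_{\mathcal G}$ itself gives to $b_0,\dots,b_N$, and suppose we have already announced $b_l>_{\mathcal G}0$. If now $\varphi_e(e)=1$, the relation demands $-Db_l=\sum_i m_i\sigma_i^lb_i\ge_{\mathcal G}0$, a contradiction.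

So $P_{\mathcal G}$ and $-P_{\mathcal G}$ must be exempt and all other orders must not be. What distinguishes the others? If $P\neq\pm P_{\mathcal G}$, then $P$ contains some $\hat x>_{\mathcal G}0$ and some $\hat y<_{\mathcal G}0$. (If all nonzero elements of $P$ were $>_{\mathcal G}0$, then $P\subseteq P_{\mathcal G}$ and so $P=P_{\mathcal G}$; if all were $<_{\mathcal G}0$, then $P=-P_{\mathcal G}$.) So we add $\hat x$ and $\hat y$ to the right side, which gives (1). The last item of Example 1 is exactly the forbidden case above, rescued by $8y$. The two elements are described by finite information, namely their integer coefficients over the $b_i$. So we use one requirement for each triple (coefficients of $\hat x$, coefficients of $\hat y$, $e$), and each order $P$ uses the requirements that belong to its own pair.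

Three matters remain. The announced order facts must survive, which is a density statement about $\nu(x)$ and $\nu(y)$. The group $\mathcal H$ need not be free or decomposable, but at each stage only a finitely generated part has been seen, and that part splits. And the changing images must converge to an isomorphism onto $\mathcal H$.

## 6. Coordinates, a real embedding, and blocks

**Coordinates.** By Known Result (2) we may replace $\mathcal H$ by a computable copy and assume that it has a computable basis, listed computably without repetition as $h_0,h_1,\dots$. Given $h\in\mathcal H$, find by search $D\ge1$ and $c_i\in\mathbb Z$ with $Dh=\sum c_ih_i$. The rationals $c_i/D$ are the *coordinates* of $h$; they do not depend on the choice of $D$, since the $h_i$ are independent. The coordinate map is a homomorphism $\mathcal H\to\bigoplus_i\mathbb Q$. It is injective, because $Dh=0$ implies $h=0$. The *leading position* of $h\ne0$ is the largest index with nonzero coordinate. Let $H_K$ be the set of $h$ whose coordinates with index $>K$ vanish, and $H_{-1}=0$. The $H_K$ are uniformly computable subgroups with union $\mathcal H$. They are pure: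 if $mh\in H_K$ with $m\ge1$, then $h\in H_K$. Linear algebra on coordinates decides independence of finitely many elements. For instance, in the additive group of $\mathbb Q\oplus\mathbb Q\oplus\cdots$ with the unit vectors as $h_i$, the element $(1/2,3,0,\dots)$ has leading position $1$ and lies in $H_1\setminus H_0$.

**The embedding.** Let $p_i$ be the $i$-th prime and put $\nu(h)=\sum_i(c_i/D)\log p_i$. If $\nu(h)=0$ then $\prod p_i^{c_i}=1$, so all $c_i=0$ by unique factorization. Hence $\nu:\mathcal H\to\mathbb R$ is an injective homomorphism. The relation $\nu(h)>0$ says $\prod p_i^{c_i}>1$, which is decidable. So $h\le_Hh'\iff\nu(h)\le\nu(h')$ defines a computable order on $\mathcal H$.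

**Lemma 1 (density).** Let $x,y\in\mathcal H$ be independent with $X=\nu(x)>0$ and $-Y=\nu(y)<0$. Then for all real $t$ and $\varepsilon>0$ there are $a,a'\in\mathbb N$ with $|aX-a'Y-t|<\varepsilon$, that is, $|\nu(ax+a'y)-t|<\varepsilon$.

*Proof.* If $X/Y=p/q$ with integers $p,q\ge1$, then $\nu(qx+py)=qX-pY=0$, so $qx+py=0$, against independence. So $X/Y$ is irrational, and $\{aX\bmod Y:a\ge a_0\}$ is dense in $\mathbb R/Y\mathbb Z$ for every $a_0$. Choose $a_0$ with $a_0X\ge t+\varepsilon$. Then choose $a\ge a_0$ and $a'\in\mathbb Z$ with $|aX-a'Y-t|<\varepsilon$. We get $a'Y>aX-t-\varepsilon\ge0$, so $a'\ge0$. $\square$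

It is the nonnegativity of $a$ and $a'$ that will be needed for (1).

**Blocks.** Let
$$N_0=1,\quad \lambda_n=2^{N_n+1},\quad L_n=\{N_n+1,\dots,N_n+\lambda_n\},\quad N_{n+1}=N_n+\lambda_n+1.$$
So $L_0=\{2,3,4,5\}$, $N_1=6$, $L_1=\{7,\dots,134\}$, and so on. Fix uniformly computable bijections $l\mapsto\sigma^l$ from $L_n$ to $\{\pm1\}^{\{0,\dots,N_n\}}$. The indices in no block are $0,N_0,N_1,N_2,\dots$, so exactly $n+2$ indices $\le N_n$ lie in no block.

**Requirements.** Fix a computable list in which every triple $(\alpha,\beta,e)$, with $\alpha,\beta$ finitely supported integer sequences and $e\in\omega$, occurs infinitely often. Let $(\alpha_n,\beta_n,e_n)$ be its $n$-th entry if both supports lie in $\{0,\dots,N_n\}$, and $(0,0,0)$ otherwise. Since $N_n\to\infty$, every triple equals $(\alpha_n,\beta_n,e_n)$ for some $n$. Requirement $n$ owns the block $L_n$.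

## 7. The stages of the construction

At stage $s$ we have a finite initial segment $G_s$ of $\omega$, an injection $\phi_s:G_s\to\mathcal H$, elements $b_0,\dots,b_s\in G_s$, and a finite set $\mathrm{Act}_s$ of requirements that have acted. The map $\phi_s$ is our current guess at an isomorphism. The elements $b_i$, once chosen, never change; their images may.

An index $i$ is *dead* at $s$ if $i\in L_n$ for some $n\in\mathrm{Act}_s$, and *live* otherwise. Let
$$k_s(i)=\#\{j\le i: j\text{ live at }s\}-1 .$$
Indices in no block are always live, so
$$k_s(N_n)\ge n+1.\tag{2}$$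

**Invariant.** For $i\le s$: $\phi_s(b_i)\in H_{k_s(i)}$, and if $i$ is live at $s$ then $\phi_s(b_i)\notin H_{k_s(i)-1}$.

In words: the live $b_i$, read in order, have leading positions $0,1,2,\dots$ without gaps, and a dead $b_i$ has leading position no larger than that of the last live index before it. Consequently $\phi_s(b_0),\dots,\phi_s(b_i)$ all lie in $H_{k_s(i)}$ and have the same $\mathbb Q$-span as $H_{k_s(i)}$, because the live indices $\le i$ give leading positions $0,\dots,k_s(i)$.

**Stage $0$.** $G_0=\{0,1\}$, $\phi_0(0)=0_{\mathcal H}$, $\phi_0(1)=h_0$, $b_0=1$, $\mathrm{Act}_0=\emptyset$. The Invariant holds, as $k_0(0)=0$.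

**Stage $s+1$, Step 1 (action).** The purpose is to let one requirement impose its relation (1). Call $n$ *eligible* if

* $n\notin\mathrm{Act}_s$, $N_n+\lambda_n\le s$, and $\varphi_{e_n,s}(e_n)\downarrow\in\{0,1\}$;
* $x:=\sum_{i\le N_n}\alpha_{n,i}\phi_s(b_i)$ and $y:=\sum_{i\le N_n}\beta_{n,i}\phi_s(b_i)$ lie in $\phi_s[G_s]$, are independent, and satisfy $\nu(x)>0>\nu(y)$.

Because of $N_n+\lambda_n\le s$ only finitely many $n$ need be checked, and all conditions are decidable. If there is an eligible $n$, take the least one, put $\mathrm{Act}_{s+1}=\mathrm{Act}_s\cup\{n\}$ and $\phi'=\theta\circ\phi_s$, where $\theta:F\to\mathcal H$, $F:=\langle\phi_s[G_s]\rangle$, is the homomorphism of Lemma 2 below. Otherwise put $\mathrm{Act}_{s+1}=\mathrm{Act}_s$ and $\phi'=\phi_s$.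

**Stage $s+1$, Step 2 (extension).** The purpose is to make the limit map onto and the operation total, and to define $b_{s+1}$. Let $k=k_{s+1}(s+1)$. The index $s+1$ is live at $s+1$, since $n\in\mathrm{Act}_{s+1}$ implies $N_n+\lambda_n\le s$. Extend $\phi'$ to an injection $\phi_{s+1}$, using the least unused numbers as new elements of the domain, so that the range contains $h_k$, the elements $0,\dots,s$ of $\mathcal H$ (recall that $\mathcal H$ has domain $\omega$), and $\phi'(a)\pm\phi'(b)$ for $a,b\in G_s$. Let $b_{s+1}=\phi_{s+1}^{-1}(h_k)$.

## 8. Collapsing a block without disturbing the announced order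

The following lemma does in general what Example 1 does by hand. The reader should keep three demands in mind. Low elements must not move, or there would be no limit. The finitely many announced inequalities must survive. And the leading positions of the live $b_i$ must again be gap-free after $\lambda$ of them have died.

**Lemma 2.** Let $n$ be eligible at stage $s+1$. Put $k=k_s(N_n)$, $\lambda=\lambda_n$, $z_i=\phi_s(b_i)$ for $i\le N_n$, and $\tau=+1$ if $\varphi_{e_n}(e_n)=0$, $\tau=-1$ if $\varphi_{e_n}(e_n)=1$. One can effectively find a homomorphism $\theta:F\to\mathcal H$ such that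

1. $\theta$ is the identity on $F\cap H_k$, and $\theta(F\cap H_K)\subseteq H_K$ for all $K$;
2. $\phi_s(a)<_H\phi_s(b)$ implies $\theta\phi_s(a)<_H\theta\phi_s(b)$, for $a,b\in G_s$;
3. the Invariant for the indices $i\le s$ holds for $\theta\phi_s$ and $\mathrm{Act}_{s+1}$;
4. for each $l\in L_n$ there are integers $D\ge1$ and $m_i,m,m'\ge0$ with
$$D\,\tau\,\theta\phi_s(b_l)=\sum_{i\le N_n}m_i\sigma^l_iz_i+m\,x+m'\,y .$$

*Proof.* **Step 1: splitting $F$.** This step writes $F$ as a direct sum, so that $\theta$ may be prescribed freely on the summands. $F$ is finitely generated, so $F\subseteq H_{K^*}$ for some $K^*$. The group $(F\cap H_K)/(F\cap H_{K-1})$ is finitely generated and embeds in $H_K/H_{K-1}$, which embeds in $\mathbb Q$ by the $K$-th coordinate. So it is $0$ or infinite cyclic. Let $T$ be the set of $K>k$ for which it is nonzero, and for $K\in T$ let $w_K\in F\cap H_K$ lift a generator. Then $F\cap H_K=(F\cap H_{K-1})\oplus\mathbb Zw_K$ for $K\in T$, and $F\cap H_K=F\cap H_{K-1}$ for $K>k$ outside $T$. Iterating from $k$ up to $K^*$,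
$$F=(F\cap H_k)\oplus\bigoplus_{K\in T}\mathbb Zw_K .\tag{3}$$
This is effective. Multiply the coordinate vectors of the generators of $F$ by a common denominator $Q$. Integer row reduction (Hermite normal form with respect to the *last* nonzero coordinate) produces integer combinations of the generators that form a basis of $F$ with distinct leading positions. In an integer combination of such a basis, the leading position is the largest leading position of the basis elements that occur. Hence those with leading position $\le K$ form a basis of $F\cap H_K$, for every $K$. So those with leading position $\le k$ give $F\cap H_k$, and the one with leading position $K>k$ may be taken as $w_K$.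

**Step 2: the block inside $F$.** This step locates the elements $b_l$, $l\in L_n$, in (3). Since $n\notin\mathrm{Act}_s$, the indices in $L_n$ are live at $s$, and $k_s(N_n+j)=k+j$ for $1\le j\le\lambda$. By the Invariant, $\phi_s(b_{N_n+j})\in H_{k+j}\setminus H_{k+j-1}$. So $k+1,\dots,k+\lambda\in T$. Let $V=\langle w_{k+1},\dots,w_{k+\lambda}\rangle$; then $F\cap H_{k+\lambda}=(F\cap H_k)\oplus V$. For $l\in L_n$ write
$$\phi_s(b_l)=u_l+v_l,\qquad u_l\in F\cap H_k,\ v_l\in V.$$
The $\lambda$ elements $v_l$ have the distinct leading positions $k+1,\dots,k+\lambda$. So they are independent, and $\bigoplus_l\mathbb Zv_l$ has finite index in $V$, which has rank $\lambda$. Compute $d\ge1$ with $dV\subseteq\bigoplus_l\mathbb Zv_l$ (for example, the absolute value of the determinant of the triangular matrix that expresses the $v_l$ by the $w_{k+j}$).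

**Step 3: absorbing $u_l$.** Since $\theta$ will be the identity on $F\cap H_k$, the part $u_l$ of $\phi_s(b_l)$ cannot be changed; we must outweigh it, and this is why the elements $z_i$ and all sign patterns are needed. For $i\le N_n$ we have $z_i\in F\cap H_{k_s(i)}\subseteq F\cap H_k$, hence also $x,y\in F\cap H_k$. The $z_i$ span $H_k$ rationally, so we can compute rationals $q_{l,i}$ with $u_l=\sum_{i\le N_n}q_{l,i}\sigma^l_iz_i$. Let $M\in\mathbb N$ exceed all $|q_{l,i}|$.

**Step 4: definition of $\theta$.** For parameters $a_l,a'_l\in\mathbb N$ ($l\in L_n$) and $a_K,a'_K\in\mathbb N$ ($K\in T$, $K>k+\lambda$), put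
$$t_l=\tau\Big(M\sum_{i\le N_n}\sigma^l_iz_i+a_lx+a'_ly\Big)\in H_k ,\tag{4}$$
and let $\eta:\bigoplus_l\mathbb Zv_l\to H_k$ be the homomorphism with $\eta(v_l)=t_l$. By (3) there is a homomorphism $\theta:F\to\mathcal H$ with
$$\theta=\mathrm{id}\ \text{on }F\cap H_k,\qquad \theta(v)=\eta(dv)\ \ (v\in V),\qquad \theta(w_K)=h_{K-\lambda}+a_Kx+a'_Ky\ \ (K\in T,\ K>k+\lambda).\tag{5}$$
The factor $d$ is there because $\eta$ is defined only on $\bigoplus_l\mathbb Zv_l$. The block collapses into $H_k$, and everything above it moves down by $\lambda$ positions.

**Step 5: proof of 1.** For $K\le k$ the map is the identity on $F\cap H_K$. By (4) and (5), $\theta$ maps $F\cap H_{k+\lambda}$ into $H_k$, which settles $k<K\le k+\lambda$. Let $K>k+\lambda$. Then $F\cap H_K$ is generated by $F\cap H_{k+\lambda}$ and the $w_J$ with $J\in T$, $k+\lambda<J\le K$. We have $\theta(w_J)\in H_{J-\lambda}$, because $x,y\in H_k\subseteq H_{J-\lambda}$. So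
$$\theta(F\cap H_K)\subseteq H_{K-\lambda}\quad\text{for all }K\ge k+\lambda,$$
and in particular $\theta(F\cap H_K)\subseteq H_K$.

**Step 6: proof of 4.** Since $\theta(v_l)=\eta(dv_l)=dt_l$ and $\tau^2=1$,
$$\theta\phi_s(b_l)=u_l+dt_l=\tau\Big[\sum_{i\le N_n}(dM+\tau q_{l,i})\sigma^l_iz_i+da_lx+da'_ly\Big].$$
As $dM\ge M>|q_{l,i}|$, all coefficients in the bracket are nonnegative rationals. Clear denominators.

**Step 7: proof of 3.** For $i\le N_n$, neither $k_s(i)$, nor the live status of $i$, nor the image of $b_i$ changes. The indices $i\in L_n$ become dead, with $k_{s+1}(i)=k$, and their images are in $H_k$. Now let $N_n+\lambda<i\le s$ and $K=k_s(i)$. Then $K\ge k+\lambda$ and $k_{s+1}(i)=K-\lambda$. By the display in Step 5 the image of $b_i$ is in $H_{K-\lambda}$. Suppose that $i$ is live. Since $N_n+\lambda$ is live at $s$ and smaller than $i$, we have $K>k+\lambda$. As $\phi_s(b_i)\in H_K\setminus H_{K-1}$, we can write $\phi_s(b_i)=a+cw_K$ with $c\neq0$ and $a\in F\cap H_{K-1}$. Here $\theta(a)\in H_{K-1-\lambda}$ because $K-1\ge k+\lambda$. And $\theta(w_K)\in h_{K-\lambda}+H_k$ with $H_k\subseteq H_{K-\lambda-1}$. So the image of $b_i$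 has coordinate $c\ne0$ at position $K-\lambda$, and it is not in $H_{K-\lambda-1}$.

**Step 8: proof of 2 by choice of the parameters.** So far all parameters in $\mathbb N$ were allowed. We now choose them so that $\theta$ hardly changes $\nu$ on the finitely many positive differences $\delta=\phi_s(b)-\phi_s(a)$. In $\mathbb Q\otimes F$ write
$$\delta=a_\delta+\sum_{l\in L_n}\rho_{\delta,l}v_l+\sum_{K\in T,\,K>k+\lambda}c_{\delta,K}w_K$$
with $a_\delta\in F\cap H_k$, $\rho_{\delta,l}\in\mathbb Q$, $c_{\delta,K}\in\mathbb Z$. Multiply by a common denominator of the $\rho_{\delta,l}$, apply the homomorphisms $\nu\theta$ and $\nu$, and divide again. Since $\theta(a_\delta)=a_\delta$ and $\theta(v_l)=dt_l$, this gives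
$$\nu(\theta\delta)-\nu(\delta)=\sum_l\rho_{\delta,l}\big(d\,\nu(t_l)-\nu(v_l)\big)+\sum_Kc_{\delta,K}\big(\nu(\theta w_K)-\nu(w_K)\big).\tag{6}$$
By (4) and (5),
$$d\,\nu(t_l)-\nu(v_l)=d\tau\Big[\nu(a_lx+a'_ly)-\Big(\tfrac{\tau\nu(v_l)}d-M\nu\big(\textstyle\sum_i\sigma^l_iz_i\big)\Big)\Big],$$
$$\nu(\theta w_K)-\nu(w_K)=\nu(a_Kx+a'_Ky)-\big(\nu(w_K)-\nu(h_{K-\lambda})\big).$$
Since $n$ is eligible, $x$ and $y$ are as in Lemma 1. By that lemma, applied to each pair $(a_l,a'_l)$ and each pair $(a_K,a'_K)$ with the target shown, all these quantities can be made smaller in absolute value than any given positive real. Let $\mu>0$ be the least of the finitely many values $\nu(\delta)$, and let $B$ be larger than all the sums $\sum_l|\rho_{\delta,l}|+\sum_K|c_{\delta,K}|$. If all the quantities are below $\mu/B$ in absolute value, then (6) gives $|\nu(\theta\delta)-\nu(\delta)|<\mu\le\nu(\delta)$, so $\nu(\theta\delta)>0$ for all $\delta$. This is 2. For given parameters, 2 is a finite list of decidable conditions; so suitable parameters are found by search. $\square$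

**The construction works as described.** By part 3 of the lemma the Invariant holds for the indices $i\le s$ after Step 1 of stage $s+1$. For the index $s+1$ it holds since $\phi_{s+1}(b_{s+1})=h_k$ with $k=k_{s+1}(s+1)$. So the Invariant holds at all stages. By part 2, $\phi'$ is injective, so Step 2 of the stage is possible and every $\phi_s$ is injective. Also $\phi_s(0)=0_{\mathcal H}$ for all $s$.

## 9. The limit group, and the orders other than $\pm P_{\mathcal G}$

### 9.1. The limit is a computable copy with a computable order

**Step 1: relations persist.** We claim: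

(R) *If $\sum_jm_j\phi_s(a_j)=0$ with $m_j\in\mathbb Z$ and $a_j\in G_s$, then $\sum_jm_j\phi_t(a_j)=0$ for all $t\ge s$.*

Indeed, all changes are made by homomorphisms defined on $\langle\phi_s[G_s]\rangle$.

**Step 2: limits exist.** Each $n$ acts at most once. If $\phi_s(a)\in H_K$, then $\phi_t(a)\in H_K$ for all $t\ge s$, by Lemma 2, part 1. An action of $n$ at stage $s+1$ fixes all elements with image in $H_{k_s(N_n)}$, by the same part, and $H_{k_s(N_n)}\supseteq H_n$ by (2). So once the image of $a$ is in $H_K$, only actions of the finitely many $n<K$ can move $a$. Hence $\phi(a)=\lim_s\phi_s(a)$ exists.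

**Step 3: $\phi$ is onto.** Let $h\in H_K$. After the last action of any $n<K$, an element with image in $H_K$ is never moved. By Step 2 of the construction $h$ has a preimage at some stage after that, and this preimage is permanent.

**Step 4: $\phi$ is injective, and the order is computable.** For $a,b\in G_s$ the $\le_H$-relation between $\phi_s(a)$ and $\phi_s(b)$ is the same at all later stages, by Lemma 2, part 2, and hence also in the limit. In particular $\phi(a)\ne\phi(b)$ for $a\neq b$. The range of $\phi_{s+1}$ contains $0,\dots,s$, so $\bigcup_sG_s=\omega$, and $\phi:\omega\to\mathcal H$ is a bijection. Define $a\le_{\mathcal G}b$ iff $\phi_s(a)\le_H\phi_s(b)$ for some (equivalently, every) $s$ with $a,b\in G_s$. This is computable, and equivalent to $\phi(a)\le_H\phi(b)$.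

**Step 5: the operation.** Let $a+b=c$ iff $\phi_s(a)+\phi_s(b)=\phi_s(c)$ for some $s$ with $a,b,c\in G_s$. By Step 2 of the construction such a $c$ exists for all $a,b$. By (R) the relation implies $\phi(a)+\phi(b)=\phi(c)$, so $c$ is unique. Thus the operation is computable and total, and $\phi$ is an isomorphism from $\mathcal G=(\omega,+)$ to $\mathcal H$.

So $\mathcal G$ is a computable copy of $\mathcal H$, and $\le_{\mathcal G}$ is a computable order on it; let $P_{\mathcal G}$ be its cone. The zero of $\mathcal G$ is the number $0$. The sequence $(b_i)$ is computable. By (R), *integer relations among images that hold at some stage hold in $\mathcal G$*.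

**Step 6: every $g\in\mathcal G$ has a positive multiple in $\langle b_i:i\in\omega\rangle$.** This will let us describe elements by coefficient sequences. Let $\phi(g)\in H_n$, and choose $t\ge N_n$ such that $\phi_t=\phi$ on $g,b_0,\dots,b_{N_n}$. By (2) and the Invariant, $\phi(g)\in H_n\subseteq H_{k_t(N_n)}$ is a rational combination of $\phi(b_0),\dots,\phi(b_{N_n})$. Clear denominators and apply $\phi^{-1}$.

### 9.2. Every order $P\neq\pm P_{\mathcal G}$ computes a $\mathrm{DNC}_2$ function

**Step 1: the pair $\hat x,\hat y$.** By Section 5 there are $\hat x,\hat y\in P\setminus\{0\}$ with $\hat x>_{\mathcal G}0>_{\mathcal G}\hat y$. Passing to positive multiples we may assume, by Step 6 above, that $\hat x=\sum\alpha_ib_i$ and $\hat y=\sum\beta_ib_i$ with finitely supported integer sequences $\alpha,\beta$. We show that $\hat x,\hat y$ are independent. Suppose $p\hat x+q\hat y=0$ with $(p,q)\neq(0,0)$. Neither $p$ nor $q$ is $0$, as the group is torsion-free. If $p$ and $q$ had opposite signs, then $p\hat x$ and $q\hat y$ would have the same nonzero $\le_{\mathcal G}$-sign and could not sum to $0$. So, up to sign, $p,q>0$. But then $p\hat x=-q\hat y\in P\cap-P=\{0\}$,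 which is impossible.

**Step 2: the function.** Define $f\le_TP$ as follows, with $\alpha,\beta$ fixed. Given $e$, find $n$ with $(\alpha_n,\beta_n,e_n)=(\alpha,\beta,e)$. Using $P$, let $\sigma_i=+1$ if $b_i\in P$ and $\sigma_i=-1$ otherwise, for $i\le N_n$. Let $l\in L_n$ be the index with $\sigma^l=\sigma$. Put $f(e)=1$ if $b_l\in P$ and $f(e)=0$ otherwise.

**Step 3: the requirement acts.** Suppose $\varphi_e(e)\downarrow\in\{0,1\}$, and let $n,l,\sigma$ be as in Step 2. For all large $t$ we have $\phi_t=\phi$ on $b_0,\dots,b_{N_n},\hat x,\hat y$. Then $\sum\alpha_i\phi_t(b_i)=\phi(\hat x)=\phi_t(\hat x)$ and $\sum\beta_i\phi_t(b_i)=\phi(\hat y)=\phi_t(\hat y)$ are in the range of $\phi_t$, are independent, and have $\nu$-values of the required signs, because $\hat x>_{\mathcal G}0>_{\mathcal G}\hat y$. So $n$ is eligible at all large stages until it acts. Only finitely many smaller requirements have priority over it, each acting at most once. So $n$ acts at some stage $s+1$.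

**Step 4: the relation holds in $\mathcal G$.** At stage $s+1$ the images may not have settled; this does no harm. The elements of $G_s$ that $\phi_s$ maps to $x$ and $y$ are, by (R), equal in $\mathcal G$ to $\sum\alpha_ib_i=\hat x$ and $\sum\beta_ib_i=\hat y$. Since $\theta$ fixes the $z_i$, $x$ and $y$ (all are in $F\cap H_k$), Lemma 2, part 4, is a relation between the $\phi'$-images of $b_l$, the $b_i$, $\hat x$ and $\hat y$. By (R), in $\mathcal G$,
$$D\tau b_l=\sum_{i\le N_n}m_i\sigma_ib_i+m\,\hat x+m'\,\hat y,\qquad D\ge1,\ m_i,m,m'\ge0.\tag{7}$$

**Step 5: reading off the bit.** All of $\sigma_ib_i,\hat x,\hat y$ lie in $P$, so $\tau b_l\in P$. Also $b_l\neq0_{\mathcal G}$: the index $l$ was live at $s$, so $\phi_s(b_l)\ne0$ by the Invariant, whereas $\phi_s(0_{\mathcal G})=0$. If $\varphi_e(e)=0$, then $\tau=1$, so $b_l\in P$ and $f(e)=1$. If $\varphi_e(e)=1$, then $\tau=-1$, so $-b_l\in P\setminus\{0\}$, hence $b_l\notin P$ and $f(e)=0$. In both cases $f(e)\neq\varphi_e(e)$.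

So $f$ is $\mathrm{DNC}_2$, and $P$ has PA degree. This proves Theorem A and, with the Corollary, the conjecture. $\square$

## 10. A copy in which all orders are PA (Theorem C)

Here the plan of Section 5 is carried out without a pair $x,y$. No order has to be preserved, only injectivity.

**Changes to the construction.** Run the construction of Sections 6 and 7, but drop $\nu$ and the data $\alpha_n,\beta_n$, and put $e_n=n$. Requirement $n$ is eligible at $s+1$ iff $n\notin\mathrm{Act}_s$, $N_n+\lambda_n\le s$ and $\varphi_{n,s}(n)\downarrow\in\{0,1\}$. In Lemma 2, part 2 is replaced by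

(2′) $\theta$ is injective on $\phi_s[G_s]$,

and in part 4 the terms $mx+m'y$ are omitted. Steps 1 to 3 of its proof are unchanged (apart from the mention of $x,y$). In Step 4 we use, with integers $m_{l,i}\ge M$ as parameters,
$$t_l=\tau\sum_{i\le N_n}m_{l,i}\,\sigma^l_iz_i,\qquad \theta(w_K)=h_{K-\lambda}\ \ (K\in T,\ K>k+\lambda),\tag{8}$$
and again $\theta=\mathrm{id}$ on $F\cap H_k$, $\theta(v)=\eta(dv)$ on $V$, where $\eta(v_l)=t_l$.

**Parts 1, 3 and 4.** The arguments for parts 1 and 3 used only that $t_l\in H_k$ and that $\theta(w_K)\in h_{K-\lambda}+H_k$ for $K\in T$, $K>k+\lambda$. Both are still true. For part 4,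
$$\theta\phi_s(b_l)=u_l+dt_l=\tau\sum_{i\le N_n}(dm_{l,i}+\tau q_{l,i})\sigma^l_iz_i,$$
with nonnegative coefficients since $dm_{l,i}\ge M>|q_{l,i}|$. Clear denominators.

**Part (2′).** We use the $h_0$-coordinate to make the finitely many nonzero differences survive. The element $b_0$ is never moved, since its image starts as $h_0\in H_0$ and every action is the identity on the relevant $F\cap H_k\supseteq F\cap H_0$; so $z_0=h_0$. Put $m_{l,i}=M$ for $i\ge1$ and keep the $m_{l,0}$ free. Let $\delta\neq0$ be a difference of two elements of $\phi_s[G_s]$, and write $\delta=a+v+\sum_{K\in T,\,K>k+\lambda}c_Kw_K$ with $a\in F\cap H_k$, $v\in V$, $c_K\in\mathbb Z$.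

* If some $c_K\neq0$, take the largest such $K$. Then $\theta(\delta)$ has $h_{K-\lambda}$-coordinate $c_K\ne0$, as all other terms are in $H_{K-\lambda-1}$: $a$ and $\theta(v)$ are in $H_k$ with $k\le K-\lambda-1$, and $\theta(w_J)=h_{J-\lambda}$ for $J<K$.
* If all $c_K=0$ and $v=0$, then $\theta(\delta)=\delta\neq0$.
* If all $c_K=0$ and $v\neq0$, then $dv=\sum_ln_lv_l$ with integers $n_l$ not all zero, and $\theta(\delta)=a+\sum_ln_lt_l$. By (8) and $z_0=h_0$, its $h_0$-coordinate is a constant (independent of the $m_{l,0}$) plus $\tau\sum_ln_l\sigma^l_0m_{l,0}$. So $\theta(\delta)=0$ forces a nontrivial affine equation on $(m_{l,0})_{l\in L_n}$.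

Finitely many nontrivial affine equations do not cover $\{m\in\mathbb Z:m\ge M\}^{L_n}$: the product of the corresponding affine polynomials is a nonzero polynomial, and such a polynomial does not vanish on a product of infinite sets. So suitable parameters exist, and they are found by search, since (2′) is decidable for given parameters.

**The limit.** By (2′) all $\phi_s$ are injective. (R) and the existence of limits are proved as in Section 9.1, Steps 1 and 2, which used only part 1 and (2). For $a\neq b$ we have $\phi_s(a)\neq\phi_s(b)$ at every stage with $a,b\in G_s$, so $\phi$ is injective. It is onto as in Step 3 there, and $\bigcup_sG_s=\omega$. The operation is defined and computed as in Step 5 there, and $\phi$ is an isomorphism onto $\mathcal H$ from the computable group $\mathcal G$.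

**Every order is PA.** Let $P$ be *any* order on $\mathcal G$. Given $n$, let $l\in L_n$ be the index such that, for $i\le N_n$, $\sigma^l_i=+1$ iff $b_i\in P$. Put $f(n)=1$ if $b_l\in P$ and $f(n)=0$ otherwise. Then $f\le_TP$. Suppose $\varphi_n(n)\downarrow\in\{0,1\}$. Then $n$ is eligible at all large stages until it acts, and only finitely many requirements have priority over it; so it acts. By part 4 and (R), in $\mathcal G$ we have $D\tau b_l=\sum_{i\le N_n}m_i\sigma^l_ib_i\in P$ with $D\ge1$ and $m_i\ge0$, so $\tau b_l\in P$. Also $b_l\neq0_{\mathcal G}$, because $l$ was live just before the action. If $\varphi_n(n)=0$, then $\tau=1$ and $f(n)=1$; if $\varphi_n(n)=1$, then $-b_l\in P\setminus\{0\}$, so $b_l\notin P$ and $f(n)=0$. So $f$ is $\mathrm{DNC}_2$, and $P$ has PA degree. This proves Theorem C. $\square$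

## 11. Every PA degree is the degree of an order (Theorem B)

Let $\mathcal G$ be computable torsion-free abelian of rank $\ge2$, let $x,y\in\mathcal G$ be independent, let $D\subseteq\omega$ be a set of PA degree, and let $f\le_TD$ be $\mathrm{DNC}_2$. We construct an order $P\equiv_TD$. (Here $x,y,D$ are new and unrelated to the earlier sections.) The set $D$ will decide signs one at a time by guessing true $\Pi^0_1$ sentences, and it will be coded into the slope of $x$ over $y$, as in the rank two example of Section 3.

**Step 1: choosing true sentences.** Given, uniformly, two $\Pi^0_1$ sentences $A_0,A_1$, at least one of which is true, $D$ computes an $i$ with $A_i$ true. To see this, compute $e$ such that $\varphi_e(e)=i$ if a refutation of $A_i$ is found before one of $A_{1-i}$, and $\varphi_e(e)$ diverges if no refutation is ever found. Output $f(e)$. If $A_i$ is refutable, then $A_{1-i}$ is true and has no refutation, so $\varphi_e(e)=i$ and $f(e)=1-i$. If neither is refutable, any output is correct. For four sentences $A_0,\dots,A_3$, at least one of them true, first choose between $A_0\vee A_1$ and $A_2\vee A_3$ ($\Pi^0_1$ is closed under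 disjunction), then within the chosen pair.

**Step 2: consistent sets and slopes.** We now measure how much freedom a finite set of sign decisions leaves. View $\mathcal G\subseteq\mathbb Q\otimes\mathcal G$. Call a finite $S\subset\mathcal G\setminus\{0\}$ *consistent* if there are no $m_s\in\mathbb N$, not all $0$, with $\sum_{s\in S}m_ss=0$. This is a $\Pi^0_1$ property. For example, $\{x,y\}$ is consistent and $\{x,y,-x-2y\}$ is not. Let $E$ be a finite-dimensional subspace of $\mathbb Q\otimes\mathcal G$ containing $S,x,y$, and let $\Lambda(S)$ be the set of $\mathbb Q$-linear $\lambda:E\to\mathbb R$ with $\lambda>0$ on $S$. Gordan's theorem over $\mathbb Q$ says that either some rational linear functional is positive on $S$, or some nontrivial nonnegative rational combination of $S$ vanishes, and not both. A real-valued $\lambda\in\Lambda(S)$ also excludes such a combination. So $S$ is consistent iff $\Lambda(S)\neq\emptyset$. For $y\in S$ let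
$$I(S)=\{\lambda(x)/\lambda(y):\lambda\in\Lambda(S)\}.$$
This does not depend on $E$, since functionals extend to larger spaces. For example, $I(\{y\})=\mathbb R$ and $I(\{y,x-2y\})=(2,\infty)$.

**(a)** *$I(S)$ is an open interval, nonempty iff $S$ is consistent.* $\Lambda(S)$ is open and convex in $\mathrm{Hom}(E,\mathbb R)$. The map $\lambda\mapsto(\lambda(x),\lambda(y))$ is linear, and it is onto $\mathbb R^2$ since $x,y$ are independent; hence it is open. The map $(u,v)\mapsto u/v$ is open and continuous on $\{v>0\}$. So $I(S)$ is open, and it is connected as a continuous image of a convex set.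

**(b)** *For $z\in\mathcal G\setminus\{0\}$, the set $I(S)\setminus(I(S\cup\{z\})\cup I(S\cup\{-z\}))$ has at most one point.* Let $r\in I(S)$ via $\lambda$, with $z\in E$. If $\lambda(z)\neq0$, then $r$ is in the union. If $\lambda(z)=0$ and $z\notin\mathrm{span}(x,y)$, take $\mu$ with $\mu(x)=\mu(y)=0$ and $\mu(z)=1$. For small $\varepsilon>0$ the functional $\lambda+\varepsilon\mu$ is still positive on $S$, has the same slope $r$, and is positive at $z$; so $r\in I(S\cup\{z\})$. If $z=px+qy$ with $p,q\in\mathbb Q$, not both $0$, then $\lambda(z)=(pr+q)\lambda(y)$ is $0$ for at most one $r$.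

**(c)** *For rationals $a<b$, the statement $(a,b)\subseteq I(S)$ is $\Pi^0_1$.* It holds iff for all rationals $a<a'<b'<b$ the set $S\cup\{Q(x-a'y),\,Q(b'y-x)\}$ is consistent, where $Q\ge1$ is a common denominator of $a',b'$. The consistency says that some $\lambda\in\Lambda(S)$ has $a'<\lambda(x)/\lambda(y)<b'$. So the condition says that $I(S)$ meets $(a',b')$ for all such $a',b'$, that is, $I(S)$ is dense in $(a,b)$. An interval that is dense in $(a,b)$ contains $(a,b)$, and conversely.

**(d)** *If $J\subseteq I(S)$ is a rational open interval with open first and last thirds $J^0,J^1$, and $z\neq0$, then $J^j\subseteq I(S\cup\{\rho z\})$ for some $j\in\{0,1\}$ and some $\rho=\pm1$.* Let $U,U'$ be the two intervals $I(S\cup\{\pm z\})$, named so that $U$ contains a point of the middle third; by (b) this is possible. Suppose $U\not\supseteq J^0$ and $U\not\supseteq J^1$. Then there are $p\in J^0\setminus U$ and $p'\in J^1\setminus U$. As $U$ is an interval meeting $(p,p')$ and missing $p$ and $p'$, it misses all points of $J$ that are $\le p$ or $\ge p'$. By (b) these points are, with at most one exception, in $U'$. So the interval $U'$ has points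 arbitrarily close to both ends of $J$, hence $U'\supseteq J\supseteq J^0$.

**Step 3: the construction.** List $\mathcal G\setminus\{0\}=\{z_0,z_1,\dots\}$ computably without repetition. Let $S_0=\{y\}$ and $J_0=(0,1)\subseteq I(S_0)=\mathbb R$. Given $J_k\subseteq I(S_k)$, let $J'_k$ be the open first third of $J_k$ if $D(k)=0$, and the open last third if $D(k)=1$. Apply (d) to $J'_k$ and $z_k$. One of four statements, for the four choices of $(j,\rho)$, is true, and they are $\Pi^0_1$ by (c). By Step 1, compute from $D$ a sign $\rho_k$ and an open first or last third $J_{k+1}$ of $J'_k$ with $J_{k+1}\subseteq I(S_{k+1})$, where $S_{k+1}=S_k\cup\{\rho_kz_k\}$. Let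
$$P=\{0\}\cup\{\rho_kz_k:k\in\omega\}.$$

**Step 4: $P$ is the cone of an order, and $P\le_TD$.** Each $I(S_k)\supseteq J_k$ is nonempty, so all $S_k$ are consistent by (a). For $z\neq0$, both $z$ and $-z$ are in the list. If neither $z$ nor $-z$ or both were in $P$, then: the first is impossible, since $\rho_kz_k=\pm z$ for $z_k=z$; the second would put $z$ and $-z$ into some $S_k$, which would be inconsistent. So exactly one of $z,-z$ is in $P$. In the same way $-y\notin P$, so $y\in P$. If $g,h\in P\setminus\{0\}$, then $g,h\in S_k$ for large $k$. By consistency $g+h\neq0$, and $-(g+h)\notin P$ since $g+h+(-(g+h))=0$; so $g+h\in P$. Thus $P$ is the cone of an order. To decide from $D$ whether $z\ne0$ is in $P$, find $k$ with $z=z_k$ and check whether $\rho_k=+1$.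

**Step 5: $D\le_TP$.** We show that $P$ can follow the nested intervals. Let $c=q/Q$ be rational with $Q\ge1$, and suppose $c$ lies below all points of one of the intervals $J_k,J'_k$; call it $J$. Then $Qx-qy\in P$. Otherwise $-(Qx-qy)\in S_m$ for all large $m$, and every $\lambda\in\Lambda(S_m)$ has $\lambda(x)/\lambda(y)<q/Q$, so $I(S_m)\subseteq(-\infty,c)$. But $\emptyset\neq J_m\subseteq J\cap I(S_m)$ for $m>k$, a contradiction. Symmetrically, if $c$ lies above all points of $J$, then $-(Qx-qy)\in P$.

Now suppose $J_k$ is known. Let $c=q/Q$ be the midpoint of $J_k$. It lies below all of $J'_k$ or above all of $J'_k$, according as $J'_k$ is the last or the first third. So the $P$-sign of $Qx-qy$ gives $D(k)$ and $J'_k$. In the same way the sign for the midpoint of $J'_k$ gives $J_{k+1}$. Starting from $J_0=(0,1)$, $P$ computes $D$. So $P\equiv_TD$, and $\deg(D)\in\deg(\mathbb X(\mathcal G))$. This proves Theorem B. $\square$
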